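# A hereditarily indecomposable continuum with exactly one composant

## Hereditarily indecomposable Bellamy continua: the two theorems

A *continuum* is a compact connected Hausdorff space. It need not be metrizable, and this freedom is essential below. A continuum is *nondegenerate* if it has more than one point.

**Theorem A.** There is a nondegenerate hereditarily indecomposable continuum $X$ with exactly one composant. $X$ is the limit of an inverse system $(X_\beta)_{\beta<\omega_1}$ of pseudo-arcs whose bonding maps are retractions (each has a right inverse).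

**Theorem B.** (i) The $X$ of Theorem A is chainable and has weight $\aleph_1$; every nondegenerate proper subcontinuum of $X$ is a pseudo-arc (so metrizable); every countable subset of $X$ lies in a proper subcontinuum which is a pseudo-arc.

(ii) Let $Y$ be any hereditarily indecomposable Bellamy continuum. There is an uncountable regular cardinal $\kappa$ such that for each $p\in Y$ the proper subcontinua containing $p$ form a chain of cofinality $\kappa$; every subset of $Y$ of size $<\kappa$ lies in a proper subcontinuum. So density and weight of $Y$ are $\ge\kappa\ge\aleph_1$, and the weight in (i) is least possible.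

Both are theorems of ZFC. Now the words in them.

**Definition.** A continuum is *indecomposable* if it is not the union of two proper subcontinua. It is *hereditarily indecomposable*, HI for short, if every subcontinuum of it is indecomposable; one-point continua count as HI. The *composant* of a point $p$ in a continuum $X$ is the union of all proper subcontinua of $X$ that contain $p$. A *Bellamy continuum* is a nondegenerate indecomposable continuum with exactly one composant.

The arc $[0,1]$ shows how composants behave when a continuum is decomposable. The composant of $0$ is $[0,1)$, that of $1$ is $(0,1]$, and that of any interior point is all of $[0,1]$. So there are three composants, and they overlap.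

In a nondegenerate continuum every point lies in its own composant, because $\{p\}$ is a proper subcontinuum. If there is only one composant, it is therefore the whole space. Hence a nondegenerate continuum has exactly one composant if and only if any two of its points lie in a common proper subcontinuum. Theorem A asks for a space in which this holds although no subcontinuum splits into two proper pieces.

M. Smith has produced a nondegenerate HI continuum with exactly two composants, and W. J. Charatonik has produced nondegenerate HI continua with exactly $n$ composants for each $n$ with $2\le n\le\omega$. The question whether $n=1$ can occur is taken from "Extreme Points Of A Continuum" (http://www.mscs.mu.edu/~paulb/Paper/TA-extreme031219.pdf). Theorem A says that it can.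

## Chains, pseudo-arcs and inverse limits

All maps are continuous. A *chain* is a finite sequence $U_1,\dots,U_n$ of nonempty open sets with $U_i\cap U_j\neq\emptyset$ exactly when $|i-j|\le1$. A continuum is *chainable* if every open cover of it is refined by a chain that covers it. The arc is chainable: use short, successively overlapping intervals. A *pseudo-arc* is a nondegenerate metrizable chainable HI continuum. The *weight* of a space is the least size of a base, and its *density* is the least size of a dense set. Density is at most weight.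

For an inverse system $(X_\alpha,f^\beta_\alpha)$ over a directed set, the limit $\varprojlim X_\alpha$ is the set of *threads*: families $(x_\alpha)$ with $f^\beta_\alpha(x_\beta)=x_\alpha$ for $\alpha\le\beta$. We use these standard facts for compact Hausdorff spaces. A limit of continua is a continuum. The sets $\pi_\alpha^{-1}(U)$, with $\pi_\alpha$ the projection and $U\subset X_\alpha$ open, form a base. If the bonding maps are onto, so are the projections. A closed set $A$ in the limit is the limit of its projections $A_\alpha=\pi_\alpha(A)$: if $x_\alpha\in A_\alpha$ for all $\alpha$, then every basic neighborhood of $x$ meets $A$. A thread is determined by any cofinal part of it.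

Here is a small example to keep in mind. Let $X_n=[0,n]$ for $n\ge1$, with bonding maps $t\mapsto\min(t,n)$ from $[0,n+1]$ to $[0,n]$. If a thread has $x_n<n$ for some $n$, then $x_m=x_n$ for all $m\ge n$. The only other thread is $(1,2,3,\dots)$. So the limit is $[0,\infty]$: the union of the copies of the $X_n$ and one extra point that has escaped from all of them.

The following three theorems are cited.

* **(B1)** Any two pseudo-arcs are homeomorphic (R. H. Bing, *Concerning hereditarily indecomposable continua*, Pacific J. Math. 1 (1951)).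
* **(B2)** The pseudo-arc is homogeneous: any point can be moved to any other by a homeomorphism of the space (R. H. Bing, *A homogeneous indecomposable plane continuum*, Duke Math. J. 15 (1948)).
* **(H)** Write $a\subset^*b$ if $a\setminus b$ is finite. There are $a_\alpha,b_\alpha\subset\omega$ $(\alpha<\omega_1)$ with $a_\alpha\subset^*a_\beta\subset^*b_\beta\subset^*b_\alpha$ for $\alpha<\beta$, such that no $c\subset\omega$ satisfies $a_\alpha\subset^*c\subset^*b_\alpha$ for all $\alpha$ (Hausdorff, Fund. Math. 26 (1936)).

Four elementary lemmas follow.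

**Lemma 1.** *The limit of an inverse system of HI continua over a directed set is HI.*

*Proof.* Let $K=A\cup B$ be a subcontinuum of the limit, with $A,B$ subcontinua. For each $\alpha$ the continuum $K_\alpha=A_\alpha\cup B_\alpha$ is indecomposable, so $A_\alpha=K_\alpha$ or $B_\alpha=K_\alpha$. One alternative, say the first, holds for cofinally many $\alpha$. Given any $\beta$, pick such an $\alpha\ge\beta$ and apply $f^\alpha_\beta$ to get $A_\beta=K_\beta$. So $A_\beta=K_\beta$ for all $\beta$. Since $A$ and $K$ are the limits of their projections, $A=K$. $\square$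

**Lemma 2.** *In an HI continuum, two subcontinua that intersect are comparable: one contains the other.*

*Proof.* Their union is a continuum, hence indecomposable, hence equal to one of them. $\square$

**Lemma 3.** *A proper subcontinuum $K$ of an indecomposable continuum $Y$ has empty interior.*

*Proof.* If $Y\setminus K$ is connected, then $\overline{Y\setminus K}$ is a continuum and $Y=K\cup\overline{Y\setminus K}$. Since $K\ne Y$, we get $\overline{Y\setminus K}=Y$, as desired. Otherwise $Y\setminus K=U\cup V$ with $U,V$ disjoint, nonempty and open. Then $K\cup U=Y\setminus V$ is closed. It is also connected: if it split into two disjoint nonempty closed sets, the connected set $K$ would lie in one of them, and the other, $D$, would be contained in $U$. Then $D$ is closed in $Y$; it is open in $K\cup U$ and contained in the open set $U$, so it is open in $Y$. This contradicts the connectedness of $Y$. Likewise $K\cup V$ is a continuum, and $Y=(K\cup U)\cup(K\cup V)$ is a decomposition into proper subcontinua, a contradiction. $\square$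

**Lemma 4.** *(a) A limit of chainable continua over a directed set, with surjective bonding maps, is chainable. (b) Subcontinua of chainable continua are chainable. Consequently, a nondegenerate subcontinuum of a pseudo-arc is a pseudo-arc, and the limit of a countable inverse system of pseudo-arcs with surjective bonding maps is a pseudo-arc.*

*Proof.* (a) Refine a given open cover by basic sets $\pi_\alpha^{-1}(U)$, take a finite subcover, and pull its members back to one common index $\alpha$. So the cover is refined by $\pi_\alpha^{-1}(U_1),\dots,\pi_\alpha^{-1}(U_n)$, and the $U_i$ cover $X_\alpha$ because $\pi_\alpha$ is onto. Refine $(U_i)$ by a chain covering $X_\alpha$. Its preimage covers and refines, and it is a chain, because under an onto map preimages meet exactly when the sets meet.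

(b) Let $K\subset Z$ with $Z$ chainable. Extend the members of a relatively open cover of $K$ to open sets of $Z$, add $Z\setminus K$, and refine by a chain $U_1,\dots,U_n$. Keep those $U_i\cap K$ that are nonempty; they refine the given cover. If $i<l<j$, $U_i$ and $U_j$ meet $K$, and $U_l$ does not, then $K$ is split by $\bigcup_{h<l}U_h$ and $\bigcup_{h>l}U_h$, which is impossible. If $U_i$ and $U_{i+1}$ meet $K$ but $U_i\cap U_{i+1}\cap K=\emptyset$, then $K$ is split by $\bigcup_{h\le i}U_h$ and $\bigcup_{h>i}U_h$, again impossible. So the kept sets form a chain.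

For the consequences: subspaces, and limits over countable index sets, of metrizable spaces are metrizable; HI passes to subcontinua trivially and to limits by Lemma 1. $\square$

## The cofinality of the proper subcontinua through a point

We first prove Theorem B(ii). Its proof is short and tells us what a construction must look like.

*Proof of Theorem B(ii).* Let $Y$ be an HI Bellamy continuum and $p\in Y$. Let $\mathcal C_p$ be the family of proper subcontinua containing $p$. By Lemma 2 it is a chain under inclusion. Its union is the composant of $p$, which is $Y$. So it has no largest element, since a largest element would equal $Y$. Let $\kappa$ be its cofinality, an infinite regular cardinal.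

*$\kappa$ is uncountable.* If $\kappa=\omega$, then $Y$ is a countable union of proper subcontinua. These are closed with empty interior by Lemma 3, which contradicts the Baire category theorem for compact Hausdorff spaces.

*$\kappa$ does not depend on $p$.* Let $q\in Y$, and choose $K_0\in\mathcal C_p$ with $q\in K_0$. Every proper subcontinuum $K\supset K_0$ belongs to both $\mathcal C_p$ and $\mathcal C_q$. So $\{K\in\mathcal C_p:K\supset K_0\}=\{K\in\mathcal C_q:K\supset K_0\}$ is a tail of both chains, and the cofinalities agree.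

*Small sets are trapped.* Let $M\subset Y$ have size $<\kappa$. Each point of $M$ lies in a member of $\mathcal C_p$, and fewer than $\kappa$ members of $\mathcal C_p$ are all contained in a single one. So $M$ lies in one member of $\mathcal C_p$. That member is a proper closed set, so $M$ is not dense. Hence the density of $Y$, and a fortiori its weight, is at least $\kappa\ge\aleph_1$. Together with the weight statement in (i), this says that the weight in (i) is least possible. $\square$

So no metrizable continuum can be an example. An example is exhausted by a chain of proper subcontinua, but never by one of length $\omega$. The shortest conceivable chain has length $\omega_1$.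

## Increasing $\omega_1$-chains of retracts and the threads that escape

The natural plan is to build an increasing chain of pseudo-arcs of length $\omega_1$, each a proper retract of the next, and to take the inverse limit along the retractions. Let us fix what such a chain is.

**Definition.** In these notes, a *retract system* consists of pseudo-arcs $X_\beta$ $(\beta<\omega_1)$ and maps $f^\beta_\alpha:X_\beta\to X_\alpha$, $e^{\alpha\beta}:X_\alpha\to X_\beta$ $(\alpha\le\beta)$, with $f^\alpha_\alpha=e^{\alpha\alpha}=\mathrm{id}$, such that for $\alpha\le\beta\le\gamma$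
$$f^\beta_\alpha e^{\alpha\beta}=\mathrm{id},\qquad f^\gamma_\alpha=f^\beta_\alpha f^\gamma_\beta,\qquad e^{\alpha\gamma}=e^{\beta\gamma}e^{\alpha\beta},\tag{1}$$
$$e^{\beta,\beta+1}(X_\beta)\ne X_{\beta+1},\tag{2}$$
and for every limit $\lambda<\omega_1$
$$\text{if }x,x'\in X_\lambda\text{ and }f^\lambda_\alpha(x)=f^\lambda_\alpha(x')\text{ for all }\alpha<\lambda,\text{ then }x=x'.\tag{3}$$

From (1) we get $f^\gamma_\beta e^{\alpha\gamma}=f^\gamma_\beta e^{\beta\gamma}e^{\alpha\beta}$, that is,
$$f^\gamma_\beta e^{\alpha\gamma}=e^{\alpha\beta}\qquad(\alpha\le\beta\le\gamma).\tag{4}$$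
Each $e^{\alpha\beta}$ is an embedding, each $f^\beta_\alpha$ is onto, and if we regard $X_\alpha$ as the subset $e^{\alpha\beta}(X_\alpha)$ of $X_\beta$, then $f^\beta_\alpha$ is a retraction.

Let $X=\varprojlim_{\beta<\omega_1}X_\beta$. For $x\in X_\alpha$ let $e_\alpha(x)$ have $\beta$-th coordinate $e^{\alpha\beta}(x)$ if $\beta\ge\alpha$ and $f^\alpha_\beta(x)$ if $\beta<\alpha$; put $E_\alpha=e_\alpha(X_\alpha)$. For $x=(x_\beta)\in X$ let
$$B(x)=\{\beta<\omega_1:x_{\beta+1}\notin e^{\beta,\beta+1}(X_\beta)\}.$$

**Lemma 5.** *For every retract system the following hold.*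

1. *$X$ is a nondegenerate HI continuum. Each $e_\alpha$ is an embedding of $X_\alpha$ in $X$; the $E_\alpha$ are proper subcontinua, $E_\alpha\subset E_\beta$ for $\alpha\le\beta$, and $\bigcup_\alpha E_\alpha$ is dense in $X$.*
2. *$x\in\bigcup_\alpha E_\alpha$ if and only if $B(x)$ is not cofinal in $\omega_1$.*
3. *$X$ has exactly one composant if and only if $X=\bigcup_\alpha E_\alpha$.*

*Proof.* (1) $X$ is HI by Lemma 1, and nondegenerate because it projects onto $X_0$. We check that $e_\alpha(x)$ is a thread. Let $\beta\le\gamma$. If $\alpha\le\beta$, then $f^\gamma_\beta e^{\alpha\gamma}=e^{\alpha\beta}$ by (4). If $\beta<\alpha\le\gamma$, then $f^\gamma_\beta e^{\alpha\gamma}=f^\alpha_\beta f^\gamma_\alpha e^{\alpha\gamma}=f^\alpha_\beta$. If $\gamma<\alpha$, then $f^\gamma_\beta f^\alpha_\gamma=f^\alpha_\beta$. The $\alpha$-th coordinate of $e_\alpha(x)$ is $x$, so $e_\alpha$ is an embedding.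

Next, $e_\beta e^{\alpha\beta}=e_\alpha$ for $\alpha\le\beta$. In coordinate $\gamma\ge\beta$ this says $e^{\beta\gamma}e^{\alpha\beta}=e^{\alpha\gamma}$. In coordinate $\gamma<\beta$ the left side is $f^\beta_\gamma e^{\alpha\beta}$, which is $e^{\alpha\gamma}$ if $\gamma\ge\alpha$, and $f^\alpha_\gamma f^\beta_\alpha e^{\alpha\beta}=f^\alpha_\gamma$ if $\gamma<\alpha$. So $E_\alpha\subset E_\beta$. Further, $E_\alpha\neq X$, because $E_\alpha$ projects to $e^{\alpha,\alpha+1}(X_\alpha)\ne X_{\alpha+1}$, while $X$ projects onto $X_{\alpha+1}$. Finally, a nonempty basic open set $\pi_\alpha^{-1}(U)$ contains $e_\alpha(u)$ for every $u\in U$, so the union is dense.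

(2) If $x=e_\alpha(w)$ and $\beta\ge\alpha$, then $x_{\beta+1}=e^{\alpha,\beta+1}(w)=e^{\beta,\beta+1}(e^{\alpha\beta}(w))$, so $\beta\notin B(x)$. Thus $B(x)\subset\alpha$.

Conversely, suppose $\beta\notin B(x)$ for all $\beta\ge\alpha$. We show $x_\beta=e^{\alpha\beta}(x_\alpha)$ for all $\beta\ge\alpha$ by induction. For $\beta=\alpha$ this is trivial. Successor step: $x_{\beta+1}=e^{\beta,\beta+1}(z)$ for some $z$, and $z=f^{\beta+1}_\beta(x_{\beta+1})=x_\beta$; so $x_{\beta+1}=e^{\beta,\beta+1}e^{\alpha\beta}(x_\alpha)=e^{\alpha,\beta+1}(x_\alpha)$. Limit step, $\lambda>\alpha$: for $\alpha\le\beta<\lambda$ we have, by (4), $f^\lambda_\beta(e^{\alpha\lambda}(x_\alpha))=e^{\alpha\beta}(x_\alpha)=x_\beta=f^\lambda_\beta(x_\lambda)$. Hence the images in all $X_\beta$, $\beta<\lambda$, agree, and (3) gives $x_\lambda=e^{\alpha\lambda}(x_\alpha)$. So $x=e_\alpha(x_\alpha)\in E_\alpha$.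

(3) If $X=\bigcup E_\alpha$, then any two points of $X$ lie in a common $E_\alpha$, a proper subcontinuum, so the composant of every point is $X$. Conversely, let $x\notin\bigcup E_\alpha$ and $p\in E_0$, and suppose that a proper subcontinuum $L$ contains $p$ and $x$. For each $\alpha$ the continua $L$ and $E_\alpha$ share $p$, so they are comparable, and $x\in L\setminus E_\alpha$ forces $E_\alpha\subset L$. Then $L$ contains a dense set, so $L=X$, a contradiction. $\square$

Call $x$ *escaping* if $B(x)$ is cofinal. Theorem A now amounts to this: build a retract system with no escaping thread. The building block is the following lemma, proved in the last section.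

**Lemma 6 (Wedge Lemma).** *Let $A_1,A_2$ be pseudo-arcs, $a_i\in A_i$, and let $A_1\vee A_2$ be the quotient of $A_1\sqcup A_2$ identifying $a_1$ with $a_2$. There are a pseudo-arc $A$, embeddings $s_i:A_i\to A$ with disjoint images, and a map $\psi:A\to A_1\vee A_2$ such that $\psi s_i$ is the canonical inclusion $A_i\to A_1\vee A_2$ $(i=1,2)$.*

**First attempt: doubling.** Given $X_\beta$, apply Lemma 6 to two copies of $X_\beta$ with the same base point. Let $X_{\beta+1}=A$, $e^{\beta,\beta+1}=s_1$, and let $f^{\beta+1}_\beta$ be $\psi$ followed by the folding $X_\beta\vee X_\beta\to X_\beta$ (the identity on each copy). Then $f^{\beta+1}_\beta s_1=\mathrm{id}$, and $s_1$ is not onto because $s_2$ has disjoint image. Define the other maps into and out of $X_{\beta+1}$ by composition. At a limit $\lambda$ let $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$, let $f^\lambda_\alpha$ be the projections, and let $e^{\alpha\lambda}$ be given by the same formula as $e_\alpha$; the identities needed were checked in the proof of Lemma 5(1). By Lemma 4, $X_\lambda$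 is a pseudo-arc. So this is a retract system.

It fails, and we can name the culprit. We have $f^{\beta+1}_\beta s_2=\mathrm{id}$ too. Start with any $x_0$, put $x_{\beta+1}=s_2(x_\beta)$ with the $s_2$ of stage $\beta$, and at limits let $x_\lambda=(x_\beta)_{\beta<\lambda}$. This is a thread of the system. Since $s_1$ and $s_2$ have disjoint images, $B(x)=\omega_1$. By Lemma 5 the continuum $X$ has at least two composants.

**What an exit condition can look like.** To do better we must restrict the points of $X_\beta$ over which a thread may leave $e^{\beta,\beta+1}(X_\beta)$. Consider, for any retract system, the exit set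
$$D_\beta=f^{\beta+1}_\beta\bigl(X_{\beta+1}\setminus e^{\beta,\beta+1}(X_\beta)\bigr)\subset X_\beta .$$
By Lemma 3 the set $X_{\beta+1}\setminus e^{\beta,\beta+1}(X_\beta)$ is dense in $X_{\beta+1}$, so $D_\beta$ is dense in $X_\beta$. Therefore the only closed subset of $X_\beta$ containing $D_\beta$ is $X_\beta$ itself: *a closed condition on exit points is no condition at all*. We need conditions that can hold on a dense set, for instance conditions of the form "for all but finitely many $k$", and no single thread may meet them at cofinally many stages.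

Here is the idea. Write $X_0$ itself as an inverse limit of pseudo-arcs $N_k$, $k<\omega$, such that $N_{k+1}$ contains two disjoint copies of $N_k$, labeled $0$ and $1$. A thread $z\in X_0$ such that $z_{k+1}$ lies, for all large $k$, in the labeled copy of $z_k$ spells a $0$-$1$ sequence, well defined up to finitely many places. Arrange that a thread $x$ can leave stage $\beta$ only if $x_0$ spells such a sequence $c$ and $c$ lies, modulo finite sets, between $a_{\beta+1}$ and $b_{\beta+1}$ of the pair of $\omega_1$-sequences in (H). An escaping thread would satisfy this for cofinally many $\beta$, and its code would fill the gap.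

## A Hausdorff gap as a family of codes

The length $\omega_1$ is needed here as well. If only countably many pairs are given, say $a_m\subset^*a_n\subset^*b_n\subset^*b_m$ for $m<n<\omega$, some $c$ lies between all of them: let
$$c=\bigcup_n\Bigl(a_n\cap\bigcap_{m\le n}b_m\Bigr).$$
Indeed $a_n\setminus\bigcap_{m\le n}b_m$ is finite, so $a_n\subset^*c$. And for fixed $m$ the terms with $n\ge m$ are contained in $b_m$, while each of the finitely many terms with $n<m$ is contained in $a_n\subset^*b_m$; so $c\subset^*b_m$. Statement (H) says that this can fail at length $\omega_1$.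

Take $a_\alpha,b_\alpha$ as in (H). We have $a_\alpha\subset^*b_\alpha$; adding the finite set $a_\alpha\setminus b_\alpha$ to $b_\alpha$ we may assume $a_\alpha\subset b_\alpha$. Prefixing one term we may assume $a_0=\emptyset$, $b_0=\omega$. For $\beta<\omega_1$ and $k<\omega$ let
$$S_\beta(k)=\begin{cases}\{1\}&\text{if }k\in a_\beta,\\ \{0\}&\text{if }k\notin b_\beta,\\ \{0,1\}&\text{if }k\in b_\beta\setminus a_\beta,\end{cases}$$
the set of digits allowed at place $k$ by stage $\beta$. For example, if $a_\beta$ were the multiples of $4$ and $b_\beta$ the even numbers, the digit would be forced to be $1$ at multiples of $4$, forced to be $0$ at odd places, and free at the places $k\equiv2\pmod 4$.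

Always $S_\beta(k)\ne\emptyset$, and $S_0(k)=\{0,1\}$. Note that $1\in S_\beta(k)$ iff $k\in b_\beta$, and $0\in S_\beta(k)$ iff $k\notin a_\beta$. So $S_\beta(k)\not\subset S_\alpha(k)$ happens only if $k\in b_\beta\setminus b_\alpha$ or $k\in a_\alpha\setminus a_\beta$, which gives
$$\text{for }\alpha<\beta:\quad S_\beta(k)\subset S_\alpha(k)\ \text{ for all but finitely many }k.\tag{5}$$
Similarly, for $c\in2^\omega$,
$$\text{if }c(k)\in S_\beta(k)\text{ for all but finitely many }k,\text{ then }a_\beta\subset^*c^{-1}(1)\subset^*b_\beta.\tag{6}$$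

## Data of the recursion

For each $\beta<\omega_1$ we construct an integer $K(\beta)$, pseudo-arcs $N^\beta_k$ $(k\ge K(\beta))$, maps $r^\beta_k:N^\beta_{k+1}\to N^\beta_k$, and maps $\iota^\beta_{k,j}:N^\beta_k\to N^\beta_{k+1}$, one for each digit $j\in S_\beta(k)$, with
$$r^\beta_k\,\iota^\beta_{k,j}=\mathrm{id}.\tag{R0}$$
So $N^\beta_{k+1}$ contains a copy of $N^\beta_k$ for each digit allowed at $k$, and $r^\beta_k$ retracts onto each of them.

For $\alpha<\beta$ we construct an integer $K(\alpha,\beta)\ge K(\alpha),K(\beta)$ and, for $k\ge K(\alpha,\beta)$, maps $\rho^{\beta\alpha}_k:N^\beta_k\to N^\alpha_k$ and $e^{\alpha\beta}_k:N^\alpha_k\to N^\beta_k$ such that for $k\ge K(\alpha,\beta)$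
$$\rho_k^{\beta\alpha}e_k^{\alpha\beta}=\mathrm{id},\tag{R1}$$
$$r^\alpha_k\rho^{\beta\alpha}_{k+1}=\rho^{\beta\alpha}_kr^\beta_k,\tag{R2}$$
$$r^\beta_ke^{\alpha\beta}_{k+1}=e^{\alpha\beta}_kr^\alpha_k,\tag{R3}$$
$$S_\beta(k)\subset S_\alpha(k)\quad\text{and}\quad\rho^{\beta\alpha}_{k+1}\iota^\beta_{k,j}=\iota^\alpha_{k,j}\rho_k^{\beta\alpha}\ \text{ for }j\in S_\beta(k),\tag{R4}$$
and for $\alpha<\beta<\gamma$
$$\rho^{\gamma\alpha}_k=\rho^{\beta\alpha}_k\rho^{\gamma\beta}_k\ \text{ and }\ e^{\alpha\gamma}_k=e^{\beta\gamma}_ke^{\alpha\beta}_k\ \text{ for all but finitely many }k.\tag{R5}$$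
By convention $\rho^{\alpha\alpha}_k=e^{\alpha\alpha}_k=\mathrm{id}$ and $K(\alpha,\alpha)=K(\alpha)$. With this, (R1)–(R5) hold trivially when indices coincide.

The maps $\rho$ and $e$ are level-by-level versions of the retractions and embeddings we want. (R2) and (R3) make them pass to the limit in $k$, and (R4) says that the retractions respect the digits. The embeddings $e$ are not required to respect digits.

**Passing to the limit in $k$.** Let
$$X_\beta=\varprojlim_{k\ge K(\beta)}(N^\beta_k,r^\beta_k).$$
The $r^\beta_k$ are onto by (R0), so $X_\beta$ is a pseudo-arc by Lemma 4. Threads are determined by their tails, so by (R2) and (R3) there are maps $f^\beta_\alpha:X_\beta\to X_\alpha$ and $e^{\alpha\beta}:X_\alpha\to X_\beta$ given on the coordinates $k\ge K(\alpha,\beta)$ by $\rho^{\beta\alpha}_k$ and $e^{\alpha\beta}_k$. By (R1) and (R5) they satisfy (1). It does no harm that (R5) fails at finitely many $k$, since a tail suffices.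

The construction will also give three further properties.
$$\begin{gathered}e^{\beta,\beta+1}(X_\beta)\ne X_{\beta+1};\ \text{ if }x\in X_{\beta+1}\setminus e^{\beta,\beta+1}(X_\beta)\text{ and }y=f^{\beta+1}_\beta(x),\\ \text{then for all large }k\text{ there is }j\in S_{\beta+1}(k)\text{ with }y_{k+1}=\iota^\beta_{k,j}(y_k).\end{gathered}\tag{R6}$$
$$\text{For limit }\lambda,\text{ the maps }f^\lambda_\alpha,\ \alpha<\lambda,\text{ separate the points of }X_\lambda,\text{ i.e. (3) holds.}\tag{R7}$$
$$\iota^0_{k,0}(N^0_k)\cap\iota^0_{k,1}(N^0_k)=\emptyset\ \text{ for all }k.\tag{R8}$$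
Property (R6) is the exit condition: one may leave stage $\beta$ only over points that spell a code allowed by stage $\beta+1$.

We will compose such maps often, so we record once that this is harmless.

**Lemma 7.** *Let $\alpha\le\beta\le\gamma$, and suppose (R1)–(R4) hold at $k$ for $(\alpha,\beta)$ and for $(\beta,\gamma)$ (so all maps involved are defined at $k$ and $k+1$). Then (R1)–(R4) hold at $k$ for the composites $\rho^{\beta\alpha}\rho^{\gamma\beta}$ and $e^{\beta\gamma}e^{\alpha\beta}$, formed at $k$ and at $k+1$.*

*Proof.* For (R1): $\rho_k^{\beta\alpha}\rho_k^{\gamma\beta}e_k^{\beta\gamma}e_k^{\alpha\beta}=\rho_k^{\beta\alpha}e_k^{\alpha\beta}=\mathrm{id}$.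

For (R2): $r_k^\alpha\rho_{k+1}^{\beta\alpha}\rho_{k+1}^{\gamma\beta}=\rho_k^{\beta\alpha}r_k^\beta\rho_{k+1}^{\gamma\beta}=\rho_k^{\beta\alpha}\rho_k^{\gamma\beta}r_k^\gamma$.

For (R3): $r_k^\gamma e_{k+1}^{\beta\gamma}e_{k+1}^{\alpha\beta}=e_k^{\beta\gamma}r_k^\beta e_{k+1}^{\alpha\beta}=e_k^{\beta\gamma}e_k^{\alpha\beta}r_k^\alpha$.

For (R4): $S_\gamma(k)\subset S_\beta(k)\subset S_\alpha(k)$, and for $j\in S_\gamma(k)$ we have $\rho_{k+1}^{\beta\alpha}\rho_{k+1}^{\gamma\beta}\iota^\gamma_{k,j}=\rho_{k+1}^{\beta\alpha}\iota^\beta_{k,j}\rho_k^{\gamma\beta}=\iota^\alpha_{k,j}\rho_k^{\beta\alpha}\rho_k^{\gamma\beta}$. $\square$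

**Stage $0$: a pseudo-arc with two labeled copies at each level.** Put $K(0)=0$ and let $N^0_0$ be a pseudo-arc. Given $N^0_k$, apply Lemma 6 to two copies of $N^0_k$ with $a_1=a_2$. Let $N^0_{k+1}=A$, $\iota^0_{k,0}=s_1$, $\iota^0_{k,1}=s_2$, and let $r^0_k$ be $\psi$ followed by the folding $N^0_k\vee N^0_k\to N^0_k$. Then (R0) holds, and (R8) holds because $s_1,s_2$ have disjoint images.

## The successor stage: exits only over allowed digits

Let the stages $\le\beta$ be given. By (5) choose $K'=K(\beta+1)=K(\beta,\beta+1)\ge K(\beta)$ with $S_{\beta+1}(k)\subset S_\beta(k)$ for all $k\ge K'$. Write $N_k,r_k,\iota_{k,j}$ for the objects of stage $\beta$, write $N'_k,r'_k,\iota'_{k,j}$ for those of stage $\beta+1$, and $\rho_k,e_k$ for $\rho^{\beta+1,\beta}_k,e^{\beta,\beta+1}_k$.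

**Step 1: the bottom level.** The purpose is to make $e^{\beta,\beta+1}$ not onto. Apply Lemma 6 to two copies of $N_{K'}$ with $a_1=a_2$, and let $N'_{K'}=A$, $e_{K'}=s_1$, and $\rho_{K'}=$ folding $\circ\,\psi$. Then $\rho_{K'}e_{K'}=\mathrm{id}$ and $e_{K'}$ is not onto.

**Step 2: the set of allowed pairs.** Suppose $N'_k,e_k,\rho_k$ are given with $\rho_ke_k=\mathrm{id}$. A point $x$ of the future $X_{\beta+1}$ with image $y$ in $X_\beta$ will produce a pair $(x_k,y_{k+1})\in N'_k\times N_{k+1}$. We decide which pairs may occur. Let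
$$\Gamma=\{(e_kr_k(v),v):v\in N_{k+1}\}\cup\bigcup_{j\in S_{\beta+1}(k)}\Gamma_j,\qquad\Gamma_j=\{(u,\iota_{k,j}\rho_k(u)):u\in N'_k\}.$$
The first part consists of pairs with $u=x_k$ in the copy $e_k(N_k)$, and there $v=y_{k+1}$ is arbitrary. In $\Gamma_j$ the point $u$ is arbitrary, but $v$ is the $j$-labeled copy of $\rho_k(u)$. We note two facts:
$$\rho_k(u)=r_k(v)\quad\text{for all }(u,v)\in\Gamma,\tag{7}$$
$$(u,v)\in\Gamma,\ u\notin e_k(N_k)\ \Longrightarrow\ (u,v)\in\Gamma_j\text{ for some }j\in S_{\beta+1}(k).\tag{8}$$
For (7): if $u=e_kr_k(v)$, then $\rho_k(u)=r_k(v)$ since $\rho_ke_k=\mathrm{id}$; if $v=\iota_{k,j}\rho_k(u)$, then $r_k(v)=\rho_k(u)$ by (R0). Fact (8) is immediate.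

**Step 3: mapping a pseudo-arc into $\Gamma$.** We need a pseudo-arc over $\Gamma$ in which each piece of $\Gamma$ is covered by an embedded copy of the space that parametrizes it. Precisely, we claim: *there are a pseudo-arc $N'_{k+1}$, a map $\Psi:N'_{k+1}\to\Gamma$, and maps $e_{k+1}:N_{k+1}\to N'_{k+1}$, $\iota'_{k,j}:N'_k\to N'_{k+1}$ $(j\in S_{\beta+1}(k))$ with*
$$\Psi e_{k+1}(v)=(e_kr_k(v),v),\qquad\Psi\iota'_{k,j}(u)=(u,\iota_{k,j}\rho_k(u)).\tag{9}$$

Fix $y\in N_k$ and $j_1\in S_{\beta+1}(k)$. The map $v\mapsto(e_kr_k(v),v)$ takes $v=\iota_{k,j_1}(y)$ to $(e_k(y),\iota_{k,j_1}(y))$ by (R0). The map $u\mapsto(u,\iota_{k,j_1}\rho_k(u))$ takes $u=e_k(y)$ to the same point, since $\rho_ke_k=\mathrm{id}$. So together they define a map $N_{k+1}\vee N'_k\to\Gamma$ for the base points $\iota_{k,j_1}(y)$ and $e_k(y)$. Apply Lemma 6 to this wedge to get $A,s_1,s_2,\psi$. Let $\Psi$ be $\psi$ followed by the map to $\Gamma$, and let $e_{k+1}=s_1$, $\iota'_{k,j_1}=s_2$. Then (9) holds, which proves the claim if $S_{\beta+1}(k)=\{j_1\}$.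

If there is a second digit $j_2$, call the objects obtained so far $A^1,\Psi^1,e^1,\iota^1$. By (9) for them and (R0), $\Psi^1(e^1(\iota_{k,j_2}(y)))=(e_k(y),\iota_{k,j_2}(y))$, which is also the value of $u\mapsto(u,\iota_{k,j_2}\rho_k(u))$ at $u=e_k(y)$. So $\Psi^1$ and this map define a map $A^1\vee N'_k\to\Gamma$ for the base points $e^1(\iota_{k,j_2}(y))$ and $e_k(y)$. Apply Lemma 6 to this wedge, obtaining a new $A$, which we take as $N'_{k+1}$. Let $\Psi$ be the composite map to $\Gamma$, and put $e_{k+1}=s_1e^1$, $\iota'_{k,j_1}=s_1\iota^1$, $\iota'_{k,j_2}=s_2$. Since $\Psi s_1=\Psi^1$, (9) holds. This proves the claim.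

**Step 4: reading off the maps.** Let $r'_k=\mathrm{pr}_1\Psi:N'_{k+1}\to N'_k$ and $\rho_{k+1}=\mathrm{pr}_2\Psi:N'_{k+1}\to N_{k+1}$. From (9),
$$\rho_{k+1}e_{k+1}=\mathrm{id},\qquad r'_ke_{k+1}=e_kr_k,\qquad r'_k\iota'_{k,j}=\mathrm{id},\qquad\rho_{k+1}\iota'_{k,j}=\iota_{k,j}\rho_k,$$
and $r_k\rho_{k+1}=\rho_kr'_k$ by (7). So the induction on $k$ continues, and (R0) for $\beta+1$ and (R1)–(R4) for $(\beta,\beta+1)$ hold.

**Step 5: the remaining indices.** For $\alpha<\beta$ put $K(\alpha,\beta+1)=\max(K',K(\alpha,\beta))$, $\rho^{\beta+1,\alpha}_k=\rho^{\beta\alpha}_k\rho_k$, $e^{\alpha,\beta+1}_k=e_ke^{\alpha\beta}_k$. Lemma 7 gives (R1)–(R4). (R5) for $\alpha<\beta<\beta+1$ holds by definition. For $\alpha<\beta'<\beta$ and all large $k$,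
$$\rho^{\beta+1,\alpha}_k=\rho_k^{\beta\alpha}\rho_k=\rho_k^{\beta'\alpha}\rho_k^{\beta\beta'}\rho_k=\rho_k^{\beta'\alpha}\rho_k^{\beta+1,\beta'},$$
$$e_k^{\alpha,\beta+1}=e_ke_k^{\alpha\beta}=e_ke_k^{\beta'\beta}e_k^{\alpha\beta'}=e_k^{\beta',\beta+1}e_k^{\alpha\beta'}.$$

**Step 6: the exit condition (R6).** First, $e^{\beta,\beta+1}$ is not onto. Choose $x_{K'}\in N'_{K'}\setminus e_{K'}(N_{K'})$ and inductively $x_{k+1}=\iota'_{k,j}(x_k)$ with some $j\in S_{\beta+1}(k)\ne\emptyset$. By (R0) this is a thread, and it is not in the image because its $K'$-th coordinate is not in $e_{K'}(N_{K'})$.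

Now let $x\in X_{\beta+1}\setminus e^{\beta,\beta+1}(X_\beta)$ and $y=f^{\beta+1}_\beta(x)$. By (R3), if $x_{k+1}\in e_{k+1}(N_{k+1})$ then $x_k=r'_k(x_{k+1})\in e_k(N_k)$. So if $x_k\in e_k(N_k)$ for infinitely many $k$, then this holds for all $k\ge K'$; by (R1), $x_k=e_k\rho_k(x_k)$ for all $k\ge K'$, that is, $x=e^{\beta,\beta+1}f^{\beta+1}_\beta(x)$, a contradiction. Hence $x_k\notin e_k(N_k)$ for all large $k$. For such $k$,
$$\Psi(x_{k+1})=(r'_k(x_{k+1}),\rho_{k+1}(x_{k+1}))=(x_k,y_{k+1})\in\Gamma,$$
and (8) gives $j\in S_{\beta+1}(k)$ with $y_{k+1}=\iota_{k,j}\rho_k(x_k)=\iota_{k,j}(y_k)$.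

## The limit stage: a diagonal through the earlier stages

At a limit $\lambda$ one would like to take a limit of the spaces $N^\alpha_k$ for each fixed $k$. But $N^\alpha_k$ exists only for $k\ge K(\alpha)$, the relations hold only from $K(\alpha,\beta)$ on or for almost all $k$, and nothing bounds these integers below $\lambda$. So we move to higher and higher stages as $k$ grows.

**Step 1: blocks.** Choose $\alpha_0<\alpha_1<\cdots$ with supremum $\lambda$, and $K_0<K_1<\cdots$ such that for all $k\ge K_n$ the following hold: $k\ge K(\alpha_i,\alpha_j)$ for $i\le j\le n$; the equalities (R5) hold at $k$ for all triples from $\alpha_0,\dots,\alpha_n$; and $S_\lambda(k)\subset S_{\alpha_n}(k)$. For each $n$ these are finitely many conditions, each true for all large $k$, the last by (5).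

Put $K(\lambda)=K_0$. For $K_n\le k<K_{n+1}$ ("block $n$") let $N^\lambda_k=N^{\alpha_n}_k$. If $k,k+1$ are both in block $n$, let $r^\lambda_k=r^{\alpha_n}_k$ and $\iota^\lambda_{k,j}=\iota^{\alpha_n}_{k,j}$ for $j\in S_\lambda(k)$. At a junction $k=K_{n+1}-1$ let
$$r^\lambda_k=r_k^{\alpha_n}\rho^{\alpha_{n+1}\alpha_n}_{k+1},\qquad\iota^\lambda_{k,j}=e^{\alpha_n\alpha_{n+1}}_{k+1}\iota^{\alpha_n}_{k,j}\quad(j\in S_\lambda(k)).$$
Inside a block (R0) is (R0) for $\alpha_n$. At a junction, $r^\lambda_k\iota^\lambda_{k,j}=r^{\alpha_n}_k\rho^{\alpha_{n+1}\alpha_n}_{k+1}e^{\alpha_n\alpha_{n+1}}_{k+1}\iota^{\alpha_n}_{k,j}=r^{\alpha_n}_k\iota^{\alpha_n}_{k,j}=\mathrm{id}$.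

**Step 2: maps between stage $\lambda$ and the stages $\alpha_m$.** Put $K(\alpha_m,\lambda)=K_m$. For $k\ge K_m$ in block $n$ (so $n\ge m$) put
$$\rho^{\lambda\alpha_m}_k=\rho^{\alpha_n\alpha_m}_k,\qquad e^{\alpha_m\lambda}_k=e_k^{\alpha_m\alpha_n}.$$
(R1) is (R1) for $(\alpha_m,\alpha_n)$. Also $S_\lambda(k)\subset S_{\alpha_n}(k)\subset S_{\alpha_m}(k)$. If $k,k+1$ are in the same block $n$, then (R2)–(R4) are those for $(\alpha_m,\alpha_n)$. At a junction $k=K_{n+1}-1$ with $n\ge m$ we use (R5) at $k+1=K_{n+1}$ for $\alpha_m,\alpha_n,\alpha_{n+1}$, which is permitted by the choice of $K_{n+1}$. (R2):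
$$\rho_k^{\lambda\alpha_m}r_k^\lambda=\rho_k^{\alpha_n\alpha_m}r_k^{\alpha_n}\rho_{k+1}^{\alpha_{n+1}\alpha_n}=r_k^{\alpha_m}\rho_{k+1}^{\alpha_n\alpha_m}\rho_{k+1}^{\alpha_{n+1}\alpha_n}=r_k^{\alpha_m}\rho_{k+1}^{\alpha_{n+1}\alpha_m}=r_k^{\alpha_m}\rho_{k+1}^{\lambda\alpha_m}.$$
(R3):
$$r_k^\lambda e_{k+1}^{\alpha_m\lambda}=r_k^{\alpha_n}\rho^{\alpha_{n+1}\alpha_n}_{k+1}e^{\alpha_m\alpha_{n+1}}_{k+1}=r_k^{\alpha_n}\rho^{\alpha_{n+1}\alpha_n}_{k+1}e_{k+1}^{\alpha_n\alpha_{n+1}}e_{k+1}^{\alpha_m\alpha_n}=r_k^{\alpha_n}e_{k+1}^{\alpha_m\alpha_n}=e_k^{\alpha_m\alpha_n}r_k^{\alpha_m}.$$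
(R4), for $j\in S_\lambda(k)$:
$$\rho_{k+1}^{\lambda\alpha_m}\iota^\lambda_{k,j}=\rho_{k+1}^{\alpha_{n+1}\alpha_m}e_{k+1}^{\alpha_n\alpha_{n+1}}\iota_{k,j}^{\alpha_n}=\rho_{k+1}^{\alpha_n\alpha_m}\rho_{k+1}^{\alpha_{n+1}\alpha_n}e_{k+1}^{\alpha_n\alpha_{n+1}}\iota_{k,j}^{\alpha_n}=\rho_{k+1}^{\alpha_n\alpha_m}\iota^{\alpha_n}_{k,j}=\iota^{\alpha_m}_{k,j}\rho_k^{\alpha_n\alpha_m}.$$

**Step 3: arbitrary $\alpha<\lambda$.** Let $n(\alpha)=\min\{n:\alpha\le\alpha_n\}$, $K(\alpha,\lambda)=\max(K_{n(\alpha)},K(\alpha,\alpha_{n(\alpha)}))$, and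
$$\rho_k^{\lambda\alpha}=\rho_k^{\alpha_{n(\alpha)}\alpha}\rho_k^{\lambda\alpha_{n(\alpha)}},\qquad e_k^{\alpha\lambda}=e_k^{\alpha_{n(\alpha)}\lambda}e_k^{\alpha\alpha_{n(\alpha)}}.$$
For $\alpha=\alpha_m$ this agrees with Step 2, because $n(\alpha_m)=m$ and $K_m\ge K(\alpha_m,\alpha_m)$. (R1)–(R4) hold by Lemma 7.

**Step 4: coherence (R5) with $\lambda$ on top.** First let $n\le n'$. If $k\ge K_{n'}$ is in block $l$, then $l\ge n'$, and (R5) at $k$ for $\alpha_n,\alpha_{n'},\alpha_l$ gives
$$\rho_k^{\lambda\alpha_n}=\rho_k^{\alpha_l\alpha_n}=\rho_k^{\alpha_{n'}\alpha_n}\rho_k^{\alpha_l\alpha_{n'}}=\rho_k^{\alpha_{n'}\alpha_n}\rho_k^{\lambda\alpha_{n'}},\tag{10}$$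
$$e_k^{\alpha_n\lambda}=e_k^{\alpha_n\alpha_l}=e_k^{\alpha_{n'}\alpha_l}e_k^{\alpha_n\alpha_{n'}}=e_k^{\alpha_{n'}\lambda}e_k^{\alpha_n\alpha_{n'}}.\tag{11}$$
Now let $\alpha<\beta<\lambda$, $n=n(\alpha)\le n'=n(\beta)$. For all large $k$ we use, in turn, the definition, (R5) for $\alpha<\beta\le\alpha_{n'}$, (R5) for $\alpha\le\alpha_n\le\alpha_{n'}$, (10), and the definition:
$$\rho^{\beta\alpha}_k\rho_k^{\lambda\beta}=\rho^{\beta\alpha}_k\rho_k^{\alpha_{n'}\beta}\rho_k^{\lambda\alpha_{n'}}=\rho_k^{\alpha_{n'}\alpha}\rho_k^{\lambda\alpha_{n'}}=\rho_k^{\alpha_n\alpha}\rho_k^{\alpha_{n'}\alpha_n}\rho_k^{\lambda\alpha_{n'}}=\rho_k^{\alpha_n\alpha}\rho_k^{\lambda\alpha_n}=\rho_k^{\lambda\alpha}.$$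
In the same way, with (11),
$$e_k^{\beta\lambda}e_k^{\alpha\beta}=e_k^{\alpha_{n'}\lambda}e_k^{\beta\alpha_{n'}}e_k^{\alpha\beta}=e_k^{\alpha_{n'}\lambda}e_k^{\alpha\alpha_{n'}}=e_k^{\alpha_{n'}\lambda}e_k^{\alpha_n\alpha_{n'}}e_k^{\alpha\alpha_n}=e_k^{\alpha_n\lambda}e_k^{\alpha\alpha_n}=e_k^{\alpha\lambda}.$$

**Step 5: separation of points (R7).** Let $x\in X_\lambda$ and let $k$ be in block $n$. Then $\rho_k^{\lambda\alpha_n}=\mathrm{id}$ and $k\ge K_n=K(\alpha_n,\lambda)$, so $x_k$ is the $k$-th coordinate of $f^\lambda_{\alpha_n}(x)$. Hence $x$ is determined by its images $f^\lambda_{\alpha_n}(x)$. The recursion is complete.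

## Escaping threads would fill the gap: proof of Theorem A

By (1), (R6) and (R7), the $X_\beta$ with the maps $f^\beta_\alpha,e^{\alpha\beta}$ form a retract system. Let $X=\varprojlim X_\beta$. The bonding maps have right inverses $e^{\alpha\beta}$. By Lemma 5, $X$ is a nondegenerate HI continuum, and it remains to show that $B(x)$ is not cofinal in $\omega_1$ for any $x\in X$.

Suppose $B=B(x)$ is cofinal, and put $z=x_0\in X_0$. Let $\beta\in B$. Then $x_{\beta+1}\notin e^{\beta,\beta+1}(X_\beta)$ and $f^{\beta+1}_\beta(x_{\beta+1})=x_\beta$. By (R6), for all large $k$ there is $c_\beta(k)\in S_{\beta+1}(k)$ with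
$$(x_\beta)_{k+1}=\iota^\beta_{k,c_\beta(k)}\bigl((x_\beta)_k\bigr).$$
We project this to stage $0$. For large $k$ also $c_\beta(k)\in S_\beta(k)$, by (5). Since $z=f^\beta_0(x_\beta)$, applying $\rho^{\beta0}_{k+1}$ and (R4) (nothing is needed if $\beta=0$) gives
$$z_{k+1}=\iota^0_{k,c_\beta(k)}(z_k)\qquad\text{for all large }k.$$
By (R8) the point $z$ alone determines $c_\beta(k)$ for large $k$. Define $c\in2^\omega$ by $c(k)=1$ if $z_{k+1}\in\iota^0_{k,1}(N^0_k)$ and $c(k)=0$ otherwise. For every $\beta\in B$ we then have $c(k)=c_\beta(k)\in S_{\beta+1}(k)$ for all but finitely many $k$, and by (6)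
$$a_{\beta+1}\subset^*c^{-1}(1)\subset^*b_{\beta+1}\qquad(\beta\in B).$$
Given $\alpha<\omega_1$, choose $\beta\in B$ with $\beta+1>\alpha$. Then $a_\alpha\subset^*a_{\beta+1}\subset^*c^{-1}(1)\subset^*b_{\beta+1}\subset^*b_\alpha$. So $c^{-1}(1)$ fills the gap, contradicting (H).

Hence no thread escapes. By Lemma 5, $X=\bigcup_\alpha E_\alpha$, and $X$ has exactly one composant. This proves Theorem A, granted Lemma 6. $\blacksquare$

## Chainability, weight and subcontinua of $X$: proof of Theorem B(i)

$X$ is chainable by Lemma 4(a). It embeds in a product of $\aleph_1$ compact metric spaces, so its weight is at most $\aleph_1$. By Theorem A it is an HI Bellamy continuum, so Theorem B(ii) gives weight at least $\aleph_1$.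

A countable subset of $X=\bigcup_{\alpha<\omega_1}E_\alpha$ lies in some $E_\alpha$, because the $E_\alpha$ increase and countably many countable ordinals have a countable upper bound. $E_\alpha$ is a proper subcontinuum homeomorphic to $X_\alpha$, hence a pseudo-arc.

Let $L$ be a nondegenerate proper subcontinuum and $p\in L$. For all large $\alpha$ we have $p\in E_\alpha$, so $L$ and $E_\alpha$ are comparable by Lemma 2. If $E_\alpha\subset L$ for all large $\alpha$, then $L=X$, which is excluded. So $L\subset E_\alpha$ for some $\alpha$, and $L$ is a pseudo-arc by Lemma 4. $\blacksquare$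

What remains is the Wedge Lemma. It concerns metrizable continua only, and its proof uses maps between intervals.

## Crooked maps of intervals

**Definition.** A map $h:[s,t]\to\mathbb R$ is *$\varepsilon$-crooked* if for all $p\le q$ in $[s,t]$ there are $p\le p'\le q'\le q$ with
$$|h(p')-h(q)|\le\varepsilon\quad\text{and}\quad|h(q')-h(p)|\le\varepsilon .$$

On the way from $h(p)$ to $h(q)$, the path first comes near its goal, then returns near its start, and only then finishes. The identity of $[0,1]$ is $\varepsilon$-crooked exactly when $\varepsilon\ge\frac12$. For $p=0,q=1$ one needs $p'\ge1-\varepsilon$ and $q'\le\varepsilon$ with $p'\le q'$, which forces $\varepsilon\ge\frac12$; conversely, for $\varepsilon\ge\frac12$ take $p'=q'=\frac{p+q}2$.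

"PLN" means piecewise linear with finitely many pieces and constant on no nondegenerate interval. Compositions of PLN maps are PLN.

**Lemma 8.** *(a) If $h$ is $\varepsilon$-crooked on $[s,t]$ and $\alpha:[c,d]\to[s,t]$ is continuous, then $h\alpha$ is $\varepsilon$-crooked.*

*(b) If $h$ is $\delta$-crooked and $|x-y|\le\delta$ implies $|k(x)-k(y)|\le\varepsilon$, then $kh$ is $\varepsilon$-crooked.*

*(c) Let $h$ be a concatenation of $\varepsilon$-crooked segments $\sigma_1,\sigma_2,\dots$, and let $p\in\sigma_i$, $q\in\sigma_j$, $i<j$, $x=h(p)$, $y=h(q)$. If the part of some segment lying in $[p,q]$ takes both values $x$ and $y$, then suitable $p',q'$ exist for the pair $p,q$.*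

*(d) In (c), if $j=i+1$ and the junction value is the maximum of both segments, or the minimum of both, then the hypothesis of (c) holds.*

*Proof.* (a) Let $p\le q$, $P=\alpha(p)$, $Q=\alpha(q)$. If $P\le Q$, take $P\le u\le v\le Q$ with $h(u)$ within $\varepsilon$ of $h(Q)$ and $h(v)$ within $\varepsilon$ of $h(P)$. By the intermediate value theorem there is $p'\in[p,q]$ with $\alpha(p')=u$, and then, as $v$ is between $u$ and $Q$, some $q'\in[p',q]$ with $\alpha(q')=v$. If $P>Q$, take $Q\le u\le v\le P$ with $h(u)$ within $\varepsilon$ of $h(P)$ and $h(v)$ within $\varepsilon$ of $h(Q)$. Choose $p'\in[p,q]$ with $\alpha(p')=v$, and then, as $u$ is between $Q$ and $v$, some $q'\in[p',q]$ with $\alpha(q')=u$. In both cases $p',q'$ are as required.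

(b) The same $p',q'$ work.

(c) That part contains $\hat p\le\hat q$ with $\{h(\hat p),h(\hat q)\}=\{x,y\}$. If $(h(\hat p),h(\hat q))=(y,x)$, take $p'=\hat p$, $q'=\hat q$. Otherwise $(h(\hat p),h(\hat q))=(x,y)$, and the crookedness of the segment, applied to $\hat p\le\hat q$, gives $p',q'$.

(d) Let $v$ be the junction value. The part of $\sigma_i$ after $p$ takes all values between $x$ and $v$. The part of $\sigma_{i+1}$ before $q$ takes all values between $v$ and $y$. Since $x,y$ lie on the same side of $v$, either $y$ is between $x$ and $v$, or $x$ is between $y$ and $v$. $\square$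

**Lemma 9.** *For every $\delta>0$ there is a $\delta$-crooked PLN map $g:[0,1]\to[0,1]$ with $g(0)=0$, $g(1)=1$.*

*Proof.* It suffices to construct for each $N\ge1$ a $2$-crooked PLN map $g_N:[0,1]\to[0,N]$ with $g_N(0)=0$, $g_N(1)=N$; then $g=g_N/N$ with $2/N\le\delta$ works. For $N\le2$ let $g_N$ be linear; $p'=q'=p$ works. For $N\ge3$ let $g_N$ be the concatenation of
$$\sigma_1=g_{N-1}\ (0\text{ to }N-1),\quad\sigma_2=\text{reverse of }1+g_{N-2}\ (N-1\text{ to }1),\quad\sigma_3=1+g_{N-1}\ (1\text{ to }N).$$
For instance, $g_3$ has turning values $0,2,1,3$ and $g_4$ has turning values $0,2,1,3,1,3,2,4$.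

The ranges are $[0,N-1]$, $[1,N-1]$, $[1,N]$. Pairs inside one segment are fine by Lemma 8(a), which covers reversal and reparametrization. The junction value $N-1$ is the maximum of $\sigma_1$ and $\sigma_2$, and $1$ is the minimum of $\sigma_2$ and $\sigma_3$; so pairs in adjacent segments are fine by Lemma 8(c),(d). Now let $p\in\sigma_1$, $q\in\sigma_3$ with values $x\in[0,N-1]$, $y\in[1,N]$. All of $\sigma_2$ lies between them.

* If $x\ge1$ and $y\le N-1$, then $\sigma_2$ takes both values, and Lemma 8(c) applies.
* If $x<1$, take $p'\in\sigma_2$ with value $\min(y,N-1)$ and $q'$ the end of $\sigma_2$, with value $1$. Both errors are at most $1$.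
* If $x\ge1$ and $y>N-1$, take $p'$ the start of $\sigma_2$, with value $N-1$, and $q'\in\sigma_2$ with value $x$. $\square$

## Mountain climbing

Two climbers on two mountain profiles, both starting at the bottom and ending at the top, can move, sometimes backwards, so that they are always at the same height.

**Lemma 10.** *Let $u,v:[0,1]\to[-1,1]$ be PLN with $u(0)=v(0)=-1$, $u(1)=v(1)=1$. There are PLN maps $\alpha,\beta:[0,1]\to[0,1]$ fixing $0$ and $1$ with $u\alpha=v\beta$.*

*Proof.* **Step 1: the graph of equal heights.** We turn the problem into finding a path in a finite graph. Let $0=s_0<\dots<s_a=1$ and $0=t_0<\dots<t_b=1$ be such that $u$, respectively $v$, is affine and nonconstant on each piece, and let $G=\{(s,t):u(s)=v(t)\}$. In each cell $[s_{i-1},s_i]\times[t_{j-1},t_j]$ the set $G$ is the intersection of the cell with a line of finite nonzero slope. So it is empty, or a corner, or a segment whose interior lies in the interior of the cell and whose endpoints lie on its boundary. Thus $G$ is a finite graph: the vertices are its points on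 grid lines, the edges are these segments. We compute degrees.

**Step 2: vertices that are not grid corners have degree $2$.** If such a vertex lies on a grid segment interior to the square, the line in each of the two adjacent cells passes through a relatively interior point of a side and enters the cell. So there is exactly one edge on each side, and the degree is $2$. Such a vertex cannot lie on the boundary of the square. For example, $s=0$ with $t$ interior to a linear piece would give $v(t)=-1$, and $v$ would take values $<-1$ nearby. The case $s=1$ would give values $>1$, and $t=0,1$ are the same with $u$ and $v$ exchanged.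

**Step 3: grid corners.** Let $(s_i,t_j)\in G$. Let $P_u$, $M_u$ be the number of sides of $s_i$ (within $[0,1]$) on which $u-u(s_i)$ is positive, respectively negative, near $s_i$; define $P_v,M_v$ likewise at $t_j$. A cell at the corner contains an edge from it exactly when $u-u(s_i)$ and $v-v(t_j)$ have the same sign on the corresponding sides. So the degree is $P_uP_v+M_uM_v$. (A peak opposite a peak has degree $4$, a peak opposite a valley has degree $0$, a slope opposite a slope has degree $2$.)

In the interior of the square $P_u+M_u=P_v+M_v=2$, and the degree is $4-2P_u-2P_v+2P_uP_v$, which is even. If $s_i=0$, then $u(0)=-1=v(t_j)$, so $P_u=1$ and $M_u=M_v=0$, and the degree is $P_v$: it is $2$ if $0<t_j<1$ and $1$ if $t_j=0$, while $t_j=1$ is impossible. If $s_i=1$, then $u(1)=1=v(t_j)$, so $M_u=1$ and $P_u=P_v=0$, and the degree is $M_v$: it is $2$ if $0<t_j<1$ and $1$ if $t_j=1$, while $t_j=0$ is impossible. Symmetrically, for $t_j\in\{0,1\}$ and $0<s_i<1$ the degree is $2$.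

**Step 4: the path.** So $(0,0)$ and $(1,1)$ are the only vertices of odd degree. Each component of a finite graph has an even number of odd vertices, hence the two lie in one component. Parametrize a simple edge path from $(0,0)$ to $(1,1)$ piecewise linearly; it is the required $(\alpha,\beta)$. Both coordinates are nonconstant on each edge, because the slopes are finite and nonzero, so $\alpha,\beta$ are PLN. $\square$

## Proof of the Wedge Lemma

**The arc version.** Take the arcs $[-1,0]$ and $[0,1]$ with base point $0$, so that the wedge is $[-1,1]$. Let $J=[0,3]$, $s_1(x)=x+1$, $s_2(x)=x+2$, and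
$$\psi_0(x)=x-1\text{ on }[0,1],\qquad\psi_0(1+t)=\min(t,1-t)\text{ for }t\in[0,1],\qquad\psi_0(x)=x-2\text{ on }[2,3].$$
Then $\psi_0s_i$ is the inclusion, and $s_1,s_2$ have disjoint images $[0,1]$ and $[2,3]$. We shall build the pseudo-arc version as an inverse limit of copies of this picture. We need crooked maps $h_n:J\to J$ for $A$, crooked maps $F_n:[-1,1]\to[-1,1]$ for the wedge, and maps $\psi_n:J\to[-1,1]$ with commuting squares $\psi_nh_n=F_n\psi_{n+1}$.

If one chooses $h_n$ first, $\psi_{n+1}$ must be a lift of $\psi_nh_n$ through $F_n$, and there may be none. Suppose $F_n$ preserves $[-1,0]$ and $[0,1]$, is $\varepsilon$-crooked on $[0,1]$ with $\varepsilon<\frac12$, and $\psi_nh_n$ climbs strictly monotonically from $-1$ to $1$ on some interval. Composing a lift with the inverse of this climb, we get a map $\sigma:[-1,1]\to[-1,1]$ with $F_n\sigma=\mathrm{id}$. Its image is an interval $I$ on which $F_n$ is injective and onto $[-1,1]$. Then $F_n$ maps $I\cap[0,1]$ monotonically onto $[0,1]$, and the two endpoints of $I\cap[0,1]$ violate $\varepsilon$-crookedness,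 as for the identity above. The way out is to choose $h_n$ and $\psi_{n+1}$ at the same time, with Lemma 10 supplying both.

*Proof of Lemma 6.* We construct PLN maps $f_n:[0,1]\to[0,1]$ fixing $0,1$, maps $h_n:J\to J$ and $\psi_n:J\to[-1,1]$ $(n\ge0)$, all PLN. Write $F_n(x)=f_n(x)$ for $x\in[0,1]$ and $F_n(x)=-f_n(-x)$ for $x\in[-1,0]$. We require:

* (a) $\psi_n(x)=x-1$ on $[0,1]$ and $\psi_n(x)=x-2$ on $[2,3]$;
* (b) $h_n(x)=1-f_n(1-x)$ on $[0,1]$ and $h_n(x)=2+f_n(x-2)$ on $[2,3]$;
* (c) $\psi_nh_n=F_n\psi_{n+1}$;
* (d) $h_n$ is onto and $\delta_n$-crooked, where $\delta_n>0$ is such that for all $m\le n$, $|x-y|\le\delta_n$ implies $|h_{m,n}(x)-h_{m,n}(y)|\le2^{-n}$. Here $h_{m,n}=h_mh_{m+1}\cdots h_{n-1}$ and $h_{n,n}=\mathrm{id}$.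

**Step 1: the definition.** Start with $\psi_0$ as above. Given $\psi_n$, and $h_m,f_m$ for $m<n$, fix $\delta_n$ as in (d), by uniform continuity, and a $\delta_n/3$-crooked $g$ from Lemma 9. Put $f_n=g$. This determines $h_n$ on $[0,1]\cup[2,3]$ by (b), and (a) determines $\psi_{n+1}$ there. Let $u(t)=\psi_n(3g(t))$ and $v(t)=F_n(2t-1)$. They are PLN with $u(0)=\psi_n(0)=-1$, $u(1)=\psi_n(3)=1$, $v(0)=F_n(-1)=-1$, $v(1)=F_n(1)=1$. Lemma 10 gives PLN maps $\alpha,\beta$ fixing $0,1$ with
$$\psi_n(3g(\alpha(t)))=F_n(2\beta(t)-1).\tag{12}$$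
On the middle interval define, for $t\in[0,1]$,
$$\begin{array}{ll}
h_n(1+\tfrac t3)=1-g(t), & \psi_{n+1}(1+\tfrac t3)=-t,\\
h_n(\tfrac43+\tfrac t3)=3g(\alpha(t)), & \psi_{n+1}(\tfrac43+\tfrac t3)=2\beta(t)-1,\\
h_n(\tfrac53+\tfrac t3)=2+g(1-t), & \psi_{n+1}(\tfrac53+\tfrac t3)=1-t .
\end{array}$$
So $h_n$ first walks back from $1$ to $0$, then sweeps from $0$ all the way to $3$, then walks back to $2$. The values at $1,\frac43,\frac53,2$ agree: $h_n=1,0,3,2$ and $\psi_{n+1}=0,-1,1,0$. All maps are PLN.

**Step 2: the squares commute.** We check (c) piece by piece. On $[0,1]$: $\psi_n(h_n(x))=-f_n(1-x)$ and $F_n(\psi_{n+1}(x))=F_n(x-1)=-f_n(1-x)$. On $[2,3]$ both sides are $f_n(x-2)$. On the first middle piece: $\psi_n(1-g(t))=-g(t)=F_n(-t)$. On the second it is (12). On the third: $\psi_n(2+g(1-t))=g(1-t)=F_n(1-t)$.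

**Step 3: $h_n$ is onto and $\delta_n$-crooked.** It is onto by the second middle piece. It is a concatenation of five segments:

* $\sigma_1$ from $0$ to $1$, range $[0,1]$;
* $\sigma_2$ from $1$ to $0$, range $[0,1]$;
* $\sigma_3$ from $0$ to $3$, range $[0,3]$;
* $\sigma_4$ from $3$ to $2$, range $[2,3]$;
* $\sigma_5$ from $2$ to $3$, range $[2,3]$.

Each is $\delta_n$-crooked by Lemma 8(a),(b): $\sigma_1,\sigma_2,\sigma_4,\sigma_5$ arise from $g$ by reparametrization and an isometry of the range, and $3g$ is $\delta_n$-crooked because $g$ is $\delta_n/3$-crooked. So pairs inside one segment are fine. Let $p\in\sigma_i$, $q\in\sigma_j$, $i<j$, with values $x,y$; we verify the hypothesis of Lemma 8(c). For adjacent segments, the junction values $1,0,3,2$ are respectively the maximum, minimum, maximum, minimum of both neighbors, so Lemma 8(d) applies. For $(i,j)\in\{(1,4),(1,5),(2,4),(2,5)\}$ all of $\sigma_3$ lies in $[p,q]$ and takes all values in $[0,3]$. For $(1,3)$: if $y\le1$, use $\sigma_2$, which takes all values in $[0,1]$; if $y>1$, the part of $\sigma_3$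 before $q$ takes all values in $[0,y]$, including $x$ and $y$. For $(3,5)$ we have $y\in[2,3]$: if $x\ge2$, use $\sigma_4$; if $x<2$, the part of $\sigma_3$ after $p$ takes all values in $[x,3]$, including $x$ and $y$. This proves (d).

**Step 4: $A=\varprojlim(J,h_n)$ is a pseudo-arc.** It is metrizable, it is chainable by Lemma 4(a), and it is nondegenerate because it projects onto $J$. We show that it is HI. By (d) and Lemma 8(b), $h_{m,n+1}=h_{m,n}h_n$ is $2^{-n}$-crooked for all $m\le n$. Suppose a subcontinuum $K=B\cup C$ with proper subcontinua $B,C$ of $K$, and let $b\in B\setminus C$, $c\in C\setminus B$. Since closed sets are the limits of their projections, we can choose $m$ and $\varepsilon>0$ with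
$$\operatorname{dist}(b_m,C_m)>\varepsilon,\qquad\operatorname{dist}(c_m,B_m)>\varepsilon$$
for the $m$-th projections. Choose $l>m$ with $h_{m,l}$ $\varepsilon$-crooked. The projections $K_l=B_l\cup C_l$, $B_l$, $C_l$ are intervals (possibly degenerate), and $b_l\notin C_l$, $c_l\notin B_l$. Say $b_l<c_l$; the other case is symmetric, exchanging $(b,B)$ and $(c,C)$. By crookedness there are $b_l\le p'\le q'\le c_l$ with
$$|h_{m,l}(p')-c_m|\le\varepsilon,\qquad|h_{m,l}(q')-b_m|\le\varepsilon .$$
The first gives $h_{m,l}(p')\notin B_m$, hence $p'\notin B_l$. As $p'\in[b_l,c_l]\subset K_l$, we get $p'\in C_l$. The second gives $q'\notin C_l$. But $C_l$ is an interval containing $p'$ and $c_l$, and $p'\le q'\le c_l$, so $q'\in C_l$, a contradiction. So $A$ is HI. (No pseudo-arc was given in advance here, so this also shows that pseudo-arcs exist.)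

**Step 5: two disjoint pseudo-arcs in $A$.** Let
$$P_1=\{x\in A:x_n\in[0,1]\ \forall n\},\qquad P_2=\{x\in A:x_n\in[2,3]\ \forall n\}.$$
They are disjoint. By (b), $h_n$ maps $[0,1]$ onto $[0,1]$ and $[2,3]$ onto $[2,3]$. So $P_1,P_2$ are limits of arcs with surjective bonding maps; they are nondegenerate subcontinua of $A$, hence pseudo-arcs by Lemma 4.

**Step 6: the target is a wedge.** Let $W=\varprojlim([-1,1],F_n)$, and let $W^-$, $W^+$ be the sets of threads lying in $[-1,0]$, respectively $[0,1]$. Each $F_n$ maps $[-1,0]$ and $[0,1]$ into themselves. So if $w\in W$ and $w_n>0$, then $w_m>0$ for $m>n$ (otherwise $w_n\le0$) and $w_m\ge0$ for $m<n$. Hence $W=W^-\cup W^+$, and $W^-\cap W^+=\{0\}$, where $0$ denotes the zero thread, which is a thread because $F_n(0)=0$. By (c) the $\psi_n$ induce a map $\bar\psi:A\to W$. By (a), $\psi_n$ restricted to $[0,1]$ is for every $n$ the homeomorphism $x\mapsto x-1$ onto $[-1,0]$, so $\bar\psi$ maps $P_1$ homeomorphically onto $W^-$. In the same way it maps $P_2$ homeomorphically onto $W^+$. In particular, $W^-$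 and $W^+$ are pseudo-arcs.

**Step 7: transfer to the given pseudo-arcs.** By (B1) and (B2) there are homeomorphisms $(A_1,a_1)\to(W^-,0)$ and $(A_2,a_2)\to(W^+,0)$. Together they give a continuous bijection $\theta:A_1\vee A_2\to W$ of compact Hausdorff spaces, which is a homeomorphism. Put
$$\psi=\theta^{-1}\bar\psi,\qquad s_1=(\bar\psi|P_1)^{-1}\,\theta|A_1,\qquad s_2=(\bar\psi|P_2)^{-1}\,\theta|A_2 .$$
The $s_i$ are embeddings with the disjoint images $P_1$ and $P_2$, and $\psi s_i=\theta^{-1}\bar\psi(\bar\psi|P_i)^{-1}\theta|A_i$ is the canonical inclusion $A_i\to A_1\vee A_2$. This proves Lemma 6, and with it the proofs of Theorems A and B are complete. $\blacksquare$
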